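# Composing codistance relations in thick twin buildings: finite type, rank two, and a counterexample in rank three

A twin building has two halves. Take two chambers $y,z$ in the same half, at Weyl distance $v$, and prescribe two elements $a,b$ of the Weyl group. Is there a chamber $x$ in the other half whose codistance from $y$ is $a$ and whose codistance from $z$ is $b$? These notes ask whether the answer depends on $v$ alone, or on the particular pair $(y,z)$.

## 1. Finite Coxeter groups and the longest element

### 1.1 Buildings

Let $(W,I)$ be a Coxeter system with length function $\ell=\ell_I$. For $i\in I$ and $w\in W$ we have $\ell(iw)=\ell(w)\pm1$. We say that $w$ *begins with* $i$ if $\ell(iw)<\ell(w)$, and that $w$ *ends with* $j$ if $\ell(wj)<\ell(w)$.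

**Definition (building).** A building of type $(W,I)$ is a set $X$ of chambers with a map $\delta:X\times X\to W$ such that:

- (B1) $\delta(y,z)=1$ if and only if $y=z$;
- (B2) if $\delta(y',y)=i\in I$ and $\delta(y,z)=w$, then $\delta(y',z)\in\{w,iw\}$, and $\delta(y',z)=iw$ if $\ell(iw)>\ell(w)$;
- (B3) if $\delta(y,z)=w$ and $i\in I$, some $y'$ with $\delta(y',y)=i$ has $\delta(y',z)=iw$.

We use these textbook consequences. We have $\delta(z,y)=\delta(y,z)^{-1}$. The relation $\delta(y,y')\in\{1,i\}$ is an equivalence relation; its classes are the *$i$-panels*. A *gallery of type* $(i_1,\dots,i_k)$ is a sequence $y_0,\dots,y_k$ with $\delta(y_{l-1},y_l)=i_l$; if the word $i_1\cdots i_k$ is reduced, then $\delta(y,z)=i_1\cdots i_k$ if and only if there is a gallery of this type from $y$ to $z$. A building is *thick* if every panel has at least three chambers, and a twin building is thick if both its halves are.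

### 1.2 Twin buildings and Conjecture C

**Definition (twin building).** A twin building $T$ of type $(W,I)$ consists of two buildings $(X_+,\delta_+)$, $(X_-,\delta_-)$ of type $(W,I)$ with disjoint chamber sets, and a codistance $\delta^*:(X_+\times X_-)\cup(X_-\times X_+)\to W$ such that, for $\epsilon\in\{+,-\}$, $y\in X_\epsilon$, $z\in X_{-\epsilon}$:

- (Tw1) $\delta^*(y,z)=\delta^*(z,y)^{-1}$;
- (Tw2) if $\delta^*(y,z)=w$, $\delta_\epsilon(y',y)=i$ and $\ell(iw)<\ell(w)$, then $\delta^*(y',z)=iw$;
- (Tw3) if $\delta^*(y,z)=w$ and $i\in I$, there is $y'\in X_\epsilon$ with $\delta_\epsilon(y',y)=i$ and $\delta^*(y',z)=iw$.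

We write $\delta$ for $\delta_\pm$, and $D(y,x)=\delta^*(y,x)$ for $y\in X_\epsilon$, $x\in X_{-\epsilon}$. Repeated use of (Tw3), together with (Tw1), shows:

$$\text{for every } x \text{ and } w \text{ some } y \text{ has } D(y,x)=w,\text{ and for every } y \text{ and } w \text{ some } x \text{ has } D(y,x)=w. \tag{1}$$

Indeed, if $D(y_1,x)=g$, write $wg^{-1}=s_m\cdots s_1$ with $s_k\in I$ and apply (Tw3) with $s_1,\dots,s_m$ in turn.

Let $X=X_+\sqcup X_-$. For $w\in W$ let $f_w$ be the set of pairs $(y,z)$ in $X_+\times X_+$ or $X_-\times X_-$ with $\delta(y,z)=w$, and let $r_w$ be the set of pairs $(y,z)$ in $X_-\times X_+$ or $X_+\times X_-$ with $\delta^*(y,z)=w^{-1}$. Composition is $a\circ b=\{(y,z):\exists x,\ (y,x)\in a,\ (x,z)\in b\}$.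

**Conjecture C.** Let $t,u,v\in W$ be such that $f_v\cap(r_t\circ r_u)\ne\emptyset$. Then $f_v\subseteq r_t\circ r_u$.

The problem is stated in "Hypergroups and Twin Buildings, I", and the task is to prove or disprove it for all thick twin buildings. It is known that the conclusion holds if $T$ admits a strongly transitive group of automorphisms. Unwinding the inverses gives a more convenient form:

$$(y,z)\in r_t\circ r_u \iff y,z\in X_\epsilon \text{ for some }\epsilon,\text{ and some } x\in X_{-\epsilon}\text{ has } D(y,x)=t^{-1},\ D(z,x)=u. \tag{2}$$

If there is such an $x$, we say that the pair $(a,b)=(t^{-1},u)$ *is realized at* $(y,z)$. Conjecture C says that, for given $a,b,v$, the pair $(a,b)$ is realized at all $(y,z)\in f_v$ or at none. Equivalently, each $r_t\circ r_u$ is a union of relations $f_v$.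

### 1.3 Rank one by hand

Let $W=\{1,s\}$. A building of this type is a set in which any two distinct chambers have distance $s$. Fix $x\in X_-$. If $D(y,x)=s$, then (Tw2) gives every other chamber the value $1$. If $D(y,x)=1$, then (Tw3) gives a chamber with value $s$. So exactly one $\beta(x)\in X_+$ has codistance $s$ from $x$. By symmetry $\beta$ is a bijection $X_-\to X_+$.

Now read off the composites. We get $r_s\circ r_s=f_1$ and $r_1\circ r_s=r_s\circ r_1=f_s$. For $r_1\circ r_1$ we need a chamber matched with neither $y$ nor $z$; with at least three chambers it exists, so $r_1\circ r_1=f_1\cup f_s$. With only two chambers we would get $r_1\circ r_1=f_1$. The "third chamber" granted by thickness will be used constantly.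

### 1.4 Conjecture C for finite $W$

**Proposition 1.** If $W$ is finite, Conjecture C holds for every thick twin building of type $(W,I)$.

Let $w_0$ be the longest element of $W$; recall that $\ell(gw_0)=\ell(w_0)-\ell(g)$ for all $g$, and $w_0^{-1}=w_0$.

**Step 1: composites of the $f$'s are unions of $f$'s.** We claim
$$f_i\circ f_w=f_{iw}\ \text{ if }\ell(iw)>\ell(w),\qquad f_i\circ f_w=f_w\cup f_{iw}\ \text{ if }\ell(iw)<\ell(w).$$
The inclusions "$\subseteq$" are (B2). Suppose $\ell(iw)>\ell(w)$ and $\delta(y,z)=iw$. By (B3) some $x$ with $\delta(x,y)=i$ has $\delta(x,z)=w$, so $(y,z)\in f_i\circ f_w$. Now suppose $\ell(iw)<\ell(w)$. If $\delta(y,z)=iw$, any $x\neq y$ in the $i$-panel of $y$ has $\delta(x,z)=w$ by (B2). If $\delta(y,z)=w$, then (B3) gives $x_0$ in the $i$-panel of $y$ with $\delta(x_0,z)=iw$. By thickness there is a third chamber $x$ in this panel, and (B2) applied from $x_0$ gives $\delta(x,z)=w$. This proves the claim. For a reduced word $g=i_1\cdots i_m$ the first formula gives $f_g=f_{i_1}\circ\dots\circ f_{i_m}$. Since composition distributes over unions, $f_g\circ f_h$ is obtained from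 $f_h$ by $m$ compositions with relations $f_i$, and so is a union of relations $f_v$.

**Step 2: replace $x$ by a chamber of the same half as $y$ and $z$.** Let $x\in X_{-\epsilon}$. By (1) choose $x'\in X_\epsilon$ with $D(x',x)=w_0$. Let $y\in X_\epsilon$, let $\delta(y,x')=i_1\cdots i_m$ be reduced, and let $y=z_0,\dots,z_m=x'$ be a gallery of type $(i_1,\dots,i_m)$. Going from $z_m$ back to $z_0$, (Tw2) applies at every move, because $\ell(i_l\cdots i_mw_0)=\ell(w_0)-(m-l+1)$ drops each time. Hence
$$D(y,x)=\delta(y,x')\,w_0\qquad\text{for all } y\in X_\epsilon. \tag{3}$$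
Conversely, by (1), every $x'\in X_\epsilon$ has codistance $w_0$ from some $x\in X_{-\epsilon}$.

**Step 3: translate.** By (2) and (3), for $y,z\in X_\epsilon$ we have $(y,z)\in r_t\circ r_u$ if and only if some $x'\in X_\epsilon$ has $\delta(y,x')=t^{-1}w_0$ and $\delta(z,x')=uw_0$, that is, $\delta(x',z)=w_0u^{-1}$. So $r_t\circ r_u=f_{t^{-1}w_0}\circ f_{w_0u^{-1}}$, a union of relations $f_v$ by Step 1. $\square$

### 1.5 What changes when there is no longest element

Formula (3) says that all codistances from $x$ are determined by one chamber $x'$. For infinite $W$ there is no $w_0$: the lengths $\ell(D(y,x))$ are unbounded by (1), and no $x'$ summarizes $x$. We have to work with the values $D(y,x)$ along galleries. The outcome is as follows. A Coxeter system is *universal* if $m_{ij}=\infty$ for all $i\neq j$. Then $W$ is a free product of groups of order two, and every element has a unique reduced word; the reduced words are those without equal adjacent letters.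

**Theorem A.** Let $(W,I)$ be universal with $|I|\ge3$, and let $p,q,r\in I$ be distinct. Let $N_i\ge3$ $(i\in I)$ be cardinals with $N_p,N_q\ge4$. Put
$$v=pqrqprpq,\qquad \tau=qrp,\qquad u=qrq.$$
There is a thick twin building of type $(W,I)$, all of whose $i$-panels have $N_i$ chambers, such that $f_v\cap(r_\tau\circ r_u)\ne\emptyset$ but $f_v\not\subseteq r_\tau\circ r_u$. So Conjecture C is false.

In particular it already fails for the universal system of rank $3$ with all panels of size $4$.

**Theorem B.** Conjecture C holds for every thick twin building of type $(W,I)$ if $W$ is finite or $|I|\le2$.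

**Corollary.** For a universal Coxeter system of rank $n$, Conjecture C holds for all thick twin buildings of that type if and only if $n\le2$.

The Corollary follows from the theorems: ranks $0$, $1$ and $2$ fall under Theorem B, and ranks $\geq3$ under Theorem A.

## 2. Tops of panels and values along a gallery

### 2.1 One distinguished chamber per panel

The purpose here is to rewrite the twinning axioms one panel at a time. Let $X_+,X_-$ be buildings of type $(W,I)$ and let $D:X_+\times X_-\to W$ be a map. Put $\delta^*(y,x)=D(y,x)$ and $\delta^*(x,y)=D(y,x)^{-1}$ for $y\in X_+$, $x\in X_-$. Consider two conditions.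

- (L) For each panel $P\subset X_+$ of type $i$ and each $x\in X_-$ there is $w=w(P,x)$ with $\ell(iw)>\ell(w)$ such that exactly one $y\in P$, the *top* of $P$ for $x$, has $D(y,x)=iw$, and all other $y\in P$ have $D(y,x)=w$.
- (R) For each panel $Q\subset X_-$ of type $j$ and each $y\in X_+$ there is $w$ with $\ell(wj)>\ell(w)$ such that exactly one $x\in Q$, the *top* of $Q$ for $y$, has $D(y,x)=wj$, and all other $x\in Q$ have $D(y,x)=w$.

**Lemma 1.** The map $\delta^*$ satisfies (Tw1)–(Tw3) if and only if (L) and (R) hold.

*Proof.* Assume (L) and (R). (Tw1) holds by definition. Let $\epsilon=+$, let $y\in X_+$ lie in the $i$-panel $P$, and let $D(y,x)=w$. If $\ell(iw)<\ell(w)$, then $y$ must be the top of $P$ for $x$, and all other chambers of $P$ have value $iw$; this gives (Tw2), and (Tw3) in this case. If $\ell(iw)>\ell(w)$, then $y$ is not the top, and the top has value $iw$; this gives (Tw3). For $\epsilon=-$ use (R) and take inverses.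

Assume (Tw1)–(Tw3), and let $y\in P$ with $D(y,x)=w$. If $\ell(iw)>\ell(w)$, then (Tw3) gives $y'\in P$ with value $iw$, and (Tw2) applied from $y'$ shows that all other chambers of $P$ have value $w$. If $\ell(iw)<\ell(w)$, then (Tw2) gives all other chambers of $P$ the value $iw$. In both cases (L) holds. (R) follows by (Tw1). $\square$

Taking inverses exchanges (L) and (R) along with the two halves. So in a twin building (L) and (R) hold for $D(y,x)=\delta^*(y,x)$ with $y\in X_\epsilon$, $x\in X_{-\epsilon}$ and either sign $\epsilon$. From (L) we record: if $y\ne y'$ lie in a common $i$-panel, then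

$$D(y',x)=iD(y,x)\ \text{ if } D(y,x)\text{ begins with } i;\qquad D(y',x)\in\{D(y,x),\,iD(y,x)\}\ \text{ otherwise}. \tag{4}$$

Let $y_0,\dots,y_k$ be a gallery of type $(i_1,\dots,i_k)$, let $x$ be in the other half, and let $c_l=D(y_l,x)$. By (4) each step $l$ is of one of three kinds: *down* ($c_l=i_lc_{l-1}$, shorter), *up* ($c_l=i_lc_{l-1}$, longer), or a *skip* ($c_l=c_{l-1}$, not beginning with $i_l$). Down steps are forced; up steps and skips are not.

### 2.2 Copying the values from one gallery to another

Here is the natural first attempt at Conjecture C. Let $v=i_1\cdots i_k$ be reduced, let $(a,b)$ be realized at some $(y',z')\in f_v$ by $x'$, and let $c_0=a,\dots,c_k=b$ be the values $D(y'_l,x')$ along the gallery of type $(i_1,\dots,i_k)$ from $y'$ to $z'$. Given another $(y,z)\in f_v$ with gallery $y_0,\dots,y_k$ of the same type, look for $x$ with $D(y_l,x)=c_l$ for all $l$. This works when the values have a single peak.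

**Lemma 2 (copying from a peak).** Let $c_0,\dots,c_k$ be the values along a gallery of type $(i_1,\dots,i_k)$ in a thick twin building. Suppose that for some $m$ the steps $1,\dots,m$ are up, and either all later steps are down, or step $m+1$ is a skip and all steps after it are down. Then for every gallery $y_0,\dots,y_k$ of the same type in $X_+$ or $X_-$ there is $x$ with $D(y_l,x)=c_l$ for all $l$.

*Proof.* If all steps after $m$ are down, use (1) to choose $x$ with $D(y_m,x)=c_m$. If step $m+1$ is a skip, take a third chamber $h$ in the panel of $y_m,y_{m+1}$ and choose $x$ with $D(h,x)=i_{m+1}c_m$. Since $c_m$ does not begin with $i_{m+1}$, the element $i_{m+1}c_m$ does, so (4) gives $D(y_m,x)=D(y_{m+1},x)=c_m=c_{m+1}$. Now move outward. Because step $m$ is up, $c_m$ begins with $i_m$, so (4) forces $D(y_{m-1},x)=i_mc_m=c_{m-1}$; continue down to $y_0$. On the other side each remaining step is down, and (4) forces the values $c_l$. $\square$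

The attempt stops at a valley, where a down step is followed later by an up step. Take $p\ne q$ in $I$, $v=pq$, and values $p,1,q$. If $x$ satisfies $D(y_0,x)=p$, then $D(y_1,x)=1$ is forced, but $D(y_2,x)$ is $1$ or $q$: it is $q$ exactly when $y_2$ is the top of its panel for $x$, and we have no control over that.

In this small case moving $x$ helps. Choose $x_0$ with $D(y_0,x_0)=pq$. Then $D(y_1,x_0)=q$ and $D(y_2,x_0)=1$ are forced. In the $q$-panel of $x_0$, the chamber $x_0$ is the top for $y_0$ but not for $y_2$. Let $x_1\neq x_0$ be the top for $y_2$. Then $D(y_0,x_1)=p$ and $D(y_2,x_1)=q$. For two generators this repair always succeeds.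

## 3. The infinite dihedral group

If $|I|\le2$ and $W$ is finite, Proposition 1 applies. So to finish Theorem B, let $|I|=2$ with $W$ infinite dihedral. Reduced words are the alternating words. Let $v=i_1\cdots i_k$ be reduced, and let $y'_l$, $x'$, $c_l$ be as in Section 2.2, with $c_0=a$, $c_k=b$. Let $y_0,\dots,y_k$ be the gallery of type $(i_1,\dots,i_k)$ of an arbitrary $(y,z)\in f_v$, of either sign. We look for $x$ with $D(y,x)=a$ and $D(z,x)=b$.

**Step 1: a move in the other half.** The following holds in every thick twin building.

(M) Suppose $D(y,x)=a'$ ends with $j$ and $D(z,x)=b'$ does not end with $j$. Then $(a'j,b')$ and $(a'j,b'j)$ are both realized at $(y,z)$ by chambers in the $j$-panel $Q$ of $x$.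

Indeed, by (R) $x$ is the top of $Q$ for $y$, so every other chamber of $Q$ has codistance $a'j$ from $y$. Also $x$ is not the top for $z$. The top for $z$ gives $(a'j,b'j)$, and a third chamber of $Q$ gives $(a'j,b')$.

**Step 2: with two letters, valleys reach $1$.** We show:

- (O1) If step $l<k$ is down or a skip and $c_l\neq1$, then step $l+1$ is down.
- (O2) If step $l>1$ is up or a skip and $c_{l-1}\ne1$, then step $l-1$ is up.

For (O1): $c_l$ does not begin with $i_l$, so, being $\neq1$, it begins with the other letter, which is $i_{l+1}$. For (O2): $c_{l-1}$ does not begin with $i_l$, so it begins with $i_{l-1}$; but after a down step or a skip $l-1$ the value $c_{l-1}$ would not begin with $i_{l-1}$.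

**Step 3: locate the first and the last valley.** If the hypothesis of Lemma 2 holds for some $m$, we are done (this includes $k=0$). Otherwise let $m+1$ be the first step that is not up; it exists. Some step after $m+1$ is not down. If $c_{m+1},\dots,c_{k-1}$ were all $\neq1$, then (O1) would make all steps after $m+1$ down. So there is a least $l$ with $m+1\le l<k$ and $c_l=1$. By (O1) the steps $m+2,\dots,l$ are down, and step $l+1$ is not down, since $c_l=1$. Let $n$ be the last step that is not down; so $n\ge l+1$. Let $l'$ be the greatest index $\le n-1$ with $c_{l'}=1$; so $l\le l'$. Step $n$ is up or a skip, and $c_{l'+1},\dots,c_{n-1}$ are $\ne1$, so repeated use of (O2) shows that the steps $l'+1,\dots,n-1$ are up.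

**Step 4: cut off the forced ends.** Let $y^*=y_m$ if step $m+1$ is down, and let $y^*$ be a third chamber of the panel of $y_m,y_{m+1}$ if it is a skip. Let $z^*=y_n$ if step $n$ is up, and let $z^*$ be a third chamber of the panel of $y_{n-1},y_n$ if it is a skip. Put
$$a^*=i_{m+1}\cdots i_l,\qquad v''=i_{l+1}\cdots i_{l'},\qquad b^*=i_n\cdots i_{l'+1}.$$
Since the steps $m+2,\dots,l$ are down and $c_l=1$, we have $c_{m+1}=i_{m+2}\cdots i_l$. Hence $a^*=c_m$ if step $m+1$ is down, and $a^*=i_{m+1}c_m$ if it is a skip. Likewise $c_{n-1}=i_{n-1}\cdots i_{l'+1}$, so $b^*=c_n$ if step $n$ is up, and $b^*=i_nc_n$ if it is a skip.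

Suppose $D(y^*,x)=a^*$ and $D(z^*,x)=b^*$. If step $m+1$ is a skip, then $a^*$ begins with $i_{m+1}$ and (4) gives $D(y_m,x)=c_m$; if it is down, this holds already. The steps $m,\dots,1$ are up, so going back to $y_0$ all moves are forced length decreases and $D(y,x)=c_0=a$. In the same way $D(y_n,x)=c_n$, the steps $n+1,\dots,k$ are down, and $D(z,x)=c_k=b$. So it suffices to realize $(a^*,b^*)$ at $(y^*,z^*)$.

**Step 5: realize $(a^*,b^*)$.** Since $m+1\le l\le l'\le n-1$, the gallery $y^*,y_{m+1},\dots,y_{n-1},z^*$ has type $(i_{m+1},\dots,i_n)$. So $\delta(y^*,z^*)=V$ with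
$$V=i_{m+1}\cdots i_n=a^*v''(b^*)^{-1},$$
and lengths add. By (1) choose $x_0$ with $D(y^*,x_0)=V$; along the gallery all steps are down by (4), so $D(z^*,x_0)=1$. Let $e_1\cdots e_M=b^*v''^{-1}=i_n\cdots i_{l+1}$, an alternating word whose first $\ell(b^*)=n-l'\geq1$ letters spell $b^*$. Then $V=a^*e_M\cdots e_1$.

Apply (M) with $j=e_1,e_2,\dots,e_M$ in turn. The value at $y^*$ loses its last letter each time and goes from $V$ to $a^*$. The value at $z^*$ starts at $1$; whenever it does not end with the current letter, we may keep it or multiply it on the right by that letter.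

If $\ell(v'')$ is even, keep $1$ during the first $\ell(v'')$ moves, then multiply during the remaining $\ell(b^*)$ moves. Those letters alternate and start with $e_{\ell(v'')+1}=e_1$, so each multiplication is allowed and the result is $e_1\cdots e_{\ell(b^*)}=b^*$.

If $\ell(v'')$ is odd, keep $1$ during the first $\ell(v'')-1$ moves, multiply during the next $\ell(b^*)$ moves, which start with the letter $e_{\ell(v'')}=e_1$ and produce $b^*$, and keep $b^*$ in the last move. This is allowed because $b^*$ now ends with $e_{M-1}\neq e_M$.

So $(a^*,b^*)$ is realized at $(y^*,z^*)$, hence $(a,b)$ at $(y,z)$, which proves Theorem B. $\square$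

## 4. A rigid gallery for three letters

From now on $(W,I)$ is universal and $p,q,r\in I$ are distinct. The property (O1) used the fact that an element $\neq 1$ not beginning with one letter begins with the other. With a third letter, valleys can bottom out above $1$. Put
$$(i_1,\dots,i_8)=(p,q,r,q,p,r,p,q),\qquad (\varphi_0,\dots,\varphi_8)=(p,1,q,q,1,p,p,1,q).$$
Then $v=i_1\cdots i_8$, and comparing the two rows gives
$$\varphi_{k-1}=i_k\varphi_k\ \ (k\ne3,6);\qquad i_k=r,\ \ \varphi_{k-1}=\varphi_k\in\{p,q\}\ \ (k=3,6). \tag{5}$$

The sequence of values to keep in mind is $c_k=\varphi_k\,rq$: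
$$prq,\ \ rq,\ \ qrq,\ \ qrq,\ \ rq,\ \ prq,\ \ prq,\ \ rq,\ \ qrq .$$
Its steps are down, up, skip, down, up, skip, down, up. Step $4$ is down, $c_4=rq\neq 1$, and yet step $5$ is up.

**Lemma 3.** In every thick twin building of type $(W,I)$ we have $f_v\cap(r_\tau\circ r_u)\neq\emptyset$.

*Proof.* Let $x\in X_-$ and choose $y'_0\in X_+$ with $D(y'_0,x)=prq$ by (1). Inductively choose $y'_k\ne y'_{k-1}$ in the $i_k$-panel $P'_k$ of $y'_{k-1}$ with $D(y'_k,x)=c_k$, as follows. For $k=1,4,7$ the word $c_{k-1}$ begins with $i_k$ and $c_k=i_kc_{k-1}$, so any chamber of $P'_k$ other than $y'_{k-1}$ will do. For $k=2,5,8$ the word $c_k=i_kc_{k-1}$ is longer than $c_{k-1}$; take the top of $P'_k$ for $x$. For $k=3,6$ we have $c_k=c_{k-1}$, which does not begin with $i_k=r$; take a chamber of $P'_k$ different from $y'_{k-1}$ and from the top, which exists by thickness. Then $\delta(y'_0,y'_8)=v$, $D(y'_0,x)=prq=\tau^{-1}$ and $D(y'_8,x)=qrq=u$, so $(y'_0,y'_8)\in f_v\cap(r_\tau\circ r_u)$ by (2). $\square$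

The next lemma says that these eight steps are the only way to get from $prq$ to $qrq$.

**Lemma 4.** Let $y_0,\dots,y_8$ be a gallery of type $(i_1,\dots,i_8)$ in $X_+$ and $x\in X_-$, in a twin building of type $(W,I)$. If $D(y_0,x)=prq$ and $D(y_8,x)=qrq$, then $D(y_k,x)=\varphi_k\,rq$ for all $k$.

*Proof.* Let $c_k=D(y_k,x)$, and follow (4). Since $c_0=prq$ begins with $i_1=p$, $c_1=rq$. Since $i_2=q$, $c_2\in\{rq,qrq\}$. If $c_2=qrq$, then, as $i_3=r$, $c_3\in\{rqrq,qrq\}$. There are three branches.

*Branch $c_2=rq$.* Then $c_3=q$ and $c_4=1$. The steps $5,6,7$ have types $p,r,p$, so $c_7$ involves only the letters $p,r$. Hence $c_8\in\{c_7,qc_7\}$ contains at most one $q$, and $c_8\ne qrq$.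

*Branch $c_2=qrq$, $c_3=rqrq$.* Then $c_4\in\{rqrq,qrqrq\}$ and $c_5\in\{c_4,pc_4\}$. If $c_5=rqrq$, then $c_6=qrq$, $c_7\in\{qrq,pqrq\}$, and $c_8\in\{rq,pqrq,qpqrq\}$, which does not contain $qrq$. Otherwise $c_5\in\{prqrq,qrqrq,pqrqrq\}$ does not begin with $r$, so $c_6\in\{c_5,rc_5\}$ has length at least $5$. To have $\ell(c_8)=3$ after two more steps, we need $\ell(c_6)=5$ and two down steps of types $p$ and $q$; so $c_6$ begins with the word $pq$. But $\ell(c_6)=5$ forces $c_6=c_5\in\{prqrq,qrqrq\}$, and neither begins with $pq$. So this branch is impossible.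

*Branch $c_2=c_3=qrq$.* Then $c_4=rq$ and $c_5\in\{rq,prq\}$. If $c_5=rq$, then $c_6=q$, $c_7\in\{q,pq\}$, $c_8\in\{1,pq,qpq\}$, which does not contain $qrq$. So $c_5=prq$ and $c_6\in\{prq,rprq\}$. If $c_6=rprq$, then $c_7\in\{rprq,prprq\}$ does not begin with $q$, so $\ell(c_8)\ge4$, a contradiction. Hence $c_6=prq$, $c_7=rq$, $c_8=qrq$, and $(c_k)=(\varphi_k\,rq)$. $\square$

So Theorem A is reduced to one construction: a thick twin building, with the prescribed panel sizes, containing a gallery $y_0,\dots,y_8$ of type $(i_1,\dots,i_8)$ in $X_+$ such that *no* $x\in X_-$ has $D(y_k,x)=\varphi_k\,rq$ for all $k$. Call $(D(y_0,x),\dots,D(y_8,x))$ the *profile* of $x$.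

What has to be avoided? If $x$ has profile $(\varphi_k\,rq)$, then all its entries end with $q$, so any other chamber in its $q$-panel has profile $(\varphi_k\,r)$ by (R). A further move in an $r$-panel produces the profile $(\varphi_k)$ itself. So the profile $(\varphi_k)$ must not occur. We will build the codistance one panel at a time and avoid a whole family of profiles $(\varphi_kw)$. The question is how much freedom the construction leaves.

## 5. Trees and codistances built panel by panel

### 5.1 Universal buildings are trees

Choose groups $G_i$ with $|G_i|=N_i$ and let $X$ be their free product. The chambers are the elements of $X$, and the $i$-panels are the cosets $gG_i$. Let $\Gamma$ be the bipartite graph with chambers and panels as vertices and incidence as edges. Each chamber lies in exactly one panel of each type.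

**Step 1: $\Gamma$ is a tree.** It is connected, since every element is a product of elements of the $G_i$. Two distinct panels sharing a chamber have different types, because cosets of the same subgroup are equal or disjoint. A cycle would pass through chambers $g_0,g_1,\dots,g_n=g_0$ with $n\ge2$, and through distinct panels $g_{k-1}G_{i_k}\ni g_k$. Then $a_k=g_{k-1}^{-1}g_k\in G_{i_k}\setminus\{1\}$, consecutive $i_k$ differ, and $a_1\cdots a_n=1$. This contradicts the normal form theorem for free products.

**Step 2: $X$ is a building.** Consecutive panels on the path from $y$ to $z$ in $\Gamma$ share a chamber and are distinct, so their types form a reduced word; let $\delta(y,z)$ be the corresponding element. (B1) is clear. Let $\delta(y',y)=i$, let $P$ be the $i$-panel of $y$ and $y'$, and let $\delta(y,z)=w$. If $w$ does not begin with $i$, the path from $y'$ to $z$ is $y',P,y$ followed by the path from $y$, so $\delta(y',z)=iw$. If $w$ begins with $i$, the path from $y$ starts $y,P,y_1$; then $\delta(y',z)=iw$ if $y'=y_1$, and $\delta(y',z)=w$ otherwise. This gives (B2) and (B3).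

Let $X_+,X_-$ be two disjoint copies of $X$. We use repeatedly:

$$\text{a vertex outside a connected subgraph of a tree is adjacent to at most one vertex of that subgraph.} \tag{6}$$

**Definition (full subtree).** A nonempty set $C$ of chambers is a full subtree if the subgraph spanned by $C$ and the panels contained in $C$ is connected.

A single chamber is a full subtree, and so is a single panel. By (6), a panel not contained in $C$ meets $C$ in at most one chamber. Let $\mathcal Q$ be any set of panels each meeting $C$ in exactly one chamber, and put $C'=C\cup\bigcup\mathcal Q$. Then $C'$ is a full subtree, and two facts hold. First, the sets $Q\setminus C$ $(Q\in\mathcal Q)$ are pairwise disjoint: a common chamber of two of them would be adjacent to two vertices of the connected graph spanned by $C$, its panels, and these two $Q$'s. Second, the panels contained in $C'$ are those contained in $C$ and those in $\mathcal Q$: any other panel is outside the connected graph spanned by $C'$, the panels in $C$ and $\mathcal Q$, so by (6) it has at most one chamber in $C'$, whereas panels have at least three.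

Fix a root $c_*\in C$. Every panel $P\subset C$ has a unique chamber $P_*$ nearest to $c_*$. Every $c\in C\setminus\{c_*\}$ lies in $P\setminus\{P_*\}$ for exactly one panel $P\subset C$, namely the first panel on the path from $c$ to $c_*$.

### 5.2 Adding one panel

**Definition (partial codistance).** Let $C\subseteq X_+$ and $E\subseteq X_-$ be full subtrees. A map $D:C\times E\to W$ is a partial codistance if (L) holds for all panels $P\subset C$ and all $x\in E$, and (R) holds for all panels $Q\subset E$ and all $y\in C$.

The notion is symmetric under $D'(x,y)=D(y,x)^{-1}$, so the lemmas below also hold with the two halves interchanged; we call these versions *mirrored*. Formula (4) holds for $y,y'$ in a common panel $P\subset C$.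

Let $D$ be a partial codistance on $C\times E$, and let $Q\subset X_-$ be a panel of type $j$ with $Q\cap E=\{x\}$. We want values on $C\times Q$. Put
$$A=\{y\in C:\ D(y,x)\text{ does not end with } j\}.$$
For $y\notin A$, (R) forces $x$ to be the top of $Q$ for $y$. For $y\in A$ the top is some $f(y)\in Q\setminus\{x\}$. The data to choose is thus a map $f:A\to Q\setminus\{x\}$, and (L) at the new chambers restricts it. Call a panel $P\subset C$ *special* if it has type $j$ and $w(P,x)=1$. Then its top $y_P$ has value $j$ and its other chambers have value $1$.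

A small example: let $C$ be a $p$-panel $P$ and $E=\{x\}$, where one chamber $y_P\in P$ has value $p$ and the others have value $1$. If $j=q$, then $A=P$ and $P$ is not special. If $f$ is constant with value $x'$, then $x'$ gets the value $pq$ at $y_P$ and $q$ elsewhere; had $f$ taken the value $x'$ at some chambers of $P$ only, then both values ending with $q$ and values not ending with $q$ would occur on $P$ at $x'$, and (L), which for type $p$ allows only pairs $w,pw$, would fail: a value in $\{1,p\}$ and a value in $\{q,pq\}$ never form such a pair. If $j=p$, then $P$ is special, $A=P\setminus\{y_P\}$, and (L) demands that each $x'\in Q\setminus\{x\}$ be hit exactly once. We recover the bijection of Section 1.3, freely chosen.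

**Lemma 5.** Let $f:A\to Q\setminus\{x\}$ be constant on $P\cap A$ for each non-special panel $P\subset C$, and restrict to a bijection $P\setminus\{y_P\}\to Q\setminus\{x\}$ for each special $P$. For $x'\in Q\setminus\{x\}$ put
$$D(y,x')=\begin{cases}D(y,x)j& \text{if } y\notin A,\text{ or } y\in A\text{ and } f(y)=x',\\ D(y,x)&\text{if } y\in A\text{ and } f(y)\ne x'.\end{cases}$$
Then $D$ is a partial codistance on $C\times(E\cup Q)$. The top of $Q$ is $f(y)$ for $y\in A$, and $x$ for $y\notin A$.

*Proof.* The panels contained in $E\cup Q$ are $Q$ and those contained in $E$. For the latter, and for (L) at chambers of $E$, nothing has changed. (R) holds for $Q$: if $y\notin A$, then $x$ has a value ending with $j$ and all other chambers of $Q$ have this value times $j$, which is shorter; if $y\in A$, then $f(y)$ has value $D(y,x)j$, which is longer than $D(y,x)$, the value of all others.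

It remains to check (L) at $x'\in Q\setminus\{x\}$, for a panel $P\subset C$ of type $i$. Let $w=w(P,x)$ and let $y_P$ be the top of $P$ for $x$.

*Case 1: $w$ ends with $j$.* Then $iw$ also ends with $j$, so $P\cap A=\emptyset$. The values at $x'$ are $iwj$ at $y_P$ and $wj$ elsewhere, and $\ell(iwj)=\ell(iw)-1=\ell(w)=\ell(wj)+1$.

*Case 2: $w$ does not end with $j$ and $P$ is not special.* If $w=1$, then $i\ne j$. So in all cases $iwj$ is a reduced word of length $\ell(w)+2$, and neither $w$ nor $iw$ ends with $j$. Hence $P\subset A$, and $f$ is constant on $P$. At $x'$ the values on $P$ are either unchanged, or all multiplied by $j$ on the right; in the latter case they are $iwj$ once and $wj$ elsewhere, with $\ell(iwj)>\ell(wj)$.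

*Case 3: $P$ is special*, so $w=1$, $i=j$. Then $y_P\notin A$ gets the value $j\cdot j=1$. A chamber $y\in P\setminus\{y_P\}$ gets $j$ if $f(y)=x'$, and $1$ otherwise. Exactly one $y$ has $f(y)=x'$, so (L) holds.

A special panel has $w=1$, which does not end with $j$, so the cases exhaust all panels. $\square$

**Lemma 6.** Functions $f$ as in Lemma 5 exist and can be built recursively outward from any root $c_*\in C$. If $c_*\in A$, choose $f(c_*)$ arbitrarily. For a panel $P\subset C$, once $f$ is settled at $P_*$, define $f$ on $(P\setminus\{P_*\})\cap A$ as follows, in the cases of the preceding proof.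

- Case 1: there is nothing to define.
- Case 2: let $f=f(P_*)$ on all of $P$.
- Case 3: if $P_*=y_P$, take *any* bijection $P\setminus\{y_P\}\to Q\setminus\{x\}$; if $P_*\ne y_P$, take *any* such bijection with the prescribed value $f(P_*)$ at $P_*$.

*Proof.* Each chamber other than $c_*$ is treated exactly once, by Section 5.1. In Case 2, $P\subset A$, so $f(P_*)$ is available; in Case 3, $P\cap A=P\setminus\{y_P\}$. The bijections in Case 3 exist because $P$ and $Q$ both have type $j$, hence $|P|=|Q|=N_j$ and $|P\setminus\{y_P\}|=|Q\setminus\{x\}|$. $\square$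

Several panels $Q$, each meeting $E$ in exactly one chamber, may be added simultaneously. The new parts $Q\setminus E$ are pairwise disjoint and the enlarged set contains no further new panels by Section 5.1; and (L) concerns one chamber of $X_-$ at a time, (R) one panel of $X_-$ at a time.

All the freedom is thus in the special panels. There the values at $x$ are $1$ and $j$, and we may decide which chamber is sent where.

## 6. Keeping a family of profiles empty

Choose $y_0\in X_+$ and successively $y_k\neq y_{k-1}$ in the $i_k$-panel $P_k$ of $y_{k-1}$, for $k=1,\dots,8$. Then $\delta(y_0,y_8)=v$. Let $C_0=P_1\cup\dots\cup P_8$. Since $y_0,P_1,y_1,\dots,P_8,y_8$ is a path in the tree, $P_k$ is not among the earlier panels, and by (6) it meets $\{y_0\}\cup P_1\cup\dots\cup P_{k-1}$ exactly in $y_{k-1}$. So $C_0$ is a full subtree whose panels are $P_1,\dots,P_8$. Put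
$$W'=\{1\}\cup\{w\ne1:\ \text{the first letter of } w\text{ is not in }\{p,q\}\}.$$
For $w\in W'$, a reduced word ending with $p$ or $q$ followed by the reduced word of $w$ is again reduced; in particular $\varphi_kw$ is reduced. For a partial codistance $D$ on $C_0\times E$ let
$$\Omega=\{x\in E:\ \exists\, w\in W'\text{ with } D(y_k,x)=\varphi_kw\text{ for } k=0,\dots,8\}.$$
Since $rq\in W'$, the chambers that we must avoid lie in $\Omega$. We claim that $\Omega$ can be kept empty. The danger is a new chamber $x'\in\Omega$ in a panel $Q$ whose old chamber $x$ is not in $\Omega$. It turns out that this can only happen with $w=1$ and $j\in\{p,q\}$. Then $x'$ has to be the top of $Q$ both for an end of the gallery and for a chamber in the interior. At that end the panel $P_1$ or $P_8$ has type $j$ and is special, so the choice there can break the coincidence.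

**Lemma 7.** Let $D$ be a partial codistance on $C_0\times E$ with $\Omega=\emptyset$, and let $Q$ be a panel of $X_-$ of type $j$ with $Q\cap E=\{x\}$. Then $D$ extends to a partial codistance on $C_0\times(E\cup Q)$ with $\Omega=\emptyset$.

*Proof.* We choose $f$ by Lemma 6 with these extra requirements:

- (a) if $j=p$ and $D(y_0,x)=D(y_5,x)=1$, then $f(y_0)\ne f(y_5)$;
- (b) if $j=q$ and $D(y_3,x)=D(y_8,x)=1$, then $f(y_3)\ne f(y_8)$.

At most one of them applies, since $j$ differs. If neither applies, any $f$ will do.

**Step 1: the requirements can be met.** In (a), use the root $y_8$, so that $(P_k)_*=y_k$. Both $y_0$ and $y_5$ are in $A$. The value $f(y_5)$ is settled at $P_6$, before $P_1$ is treated. The panel $P_1$ has type $p=j$ and $D(y_0,x)=1$; as $1$ does not begin with $p$, this means $w(P_1,x)=1$, so $P_1$ is special and $y_0\neq y_{P_1}$. If $y_{P_1}=y_1$, any bijection $P_1\setminus\{y_1\}\to Q\setminus\{x\}$ is allowed, and we take one with $f(y_0)\neq f(y_5)$. If $y_{P_1}\ne y_1$, then $f(y_1)$ is prescribed, and $f(y_0)$ may be any element of $Q\setminus\{x,f(y_1)\}$. This set has at least two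 elements because $N_p\ge4$, so we can avoid $f(y_5)$.

In (b), use the root $y_0$, so that $(P_k)_*=y_{k-1}$. The value $f(y_3)$ is settled at $P_3$, before $P_8$. The panel $P_8$ has type $q=j$ and $D(y_8,x)=1$, so it is special and $y_8\ne y_{P_8}$. If $y_{P_8}=y_7$, any bijection is allowed. Otherwise $f(y_7)$ is prescribed, and $f(y_8)$ may be any of the at least two elements of $Q\setminus\{x,f(y_7)\}$, by $N_q\ge4$. In both cases we can choose $f(y_8)\neq f(y_3)$.

It remains to show that no $x'\in Q\setminus\{x\}$ lies in $\Omega$. Suppose $D(y_k,x')=\varphi_kw$ for all $k$, with $w\in W'$.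

**Step 2: $w$ ends with $j$.** Write $w=w'j$ with $w'$ shorter. Then $w'\in W'$. Since $\varphi_kw$ is reduced, $\varphi_kw=(\varphi_kw')j$ is longer than $\varphi_kw'$, so $x'$ is the top of $Q$ for every $y_k$. Hence $D(y_k,x)=\varphi_kw'$ for all $k$, and $x\in\Omega$, a contradiction.

**Step 3: $w$ does not end with $j$, and $w\ne1$ or $j\notin\{p,q\}$.** Then $wj\in W'$, and all words $\varphi_kwj$ are reduced. So $\varphi_kw$ does not end with $j$, the chamber $x'$ is not the top of $Q$ for any $y_k$, and $D(y_k,x)\in\{\varphi_kw,\varphi_kwj\}$. Let $K$ be the set of $k$ with $D(y_k,x)=\varphi_kwj$. If $K=\emptyset$, then $x\in\Omega$ via $w$; if $K=\{0,\dots,8\}$, then $x\in\Omega$ via $wj$. Both are excluded. So for some $k\ge1$ exactly one of $k-1,k$ is in $K$; call it $\kappa$, and call the other one $\lambda$. By (4),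
$$\varphi_\kappa wj=D(y_\kappa,x)\in\{\varphi_\lambda w,\ i_k\varphi_\lambda w\}.$$
By (5), $i_k\varphi_\lambda=\varphi_\kappa$ if $k\ne3,6$, and $i_k\varphi_\lambda\in\{rq,rp\}$ if $k\in\{3,6\}$. So the two elements on the right have the form $gw$ with $g\in\{1,p,q,rp,rq\}$, and $gw$ is reduced since $w\in W'$. If $w\neq1$, then $gw$ ends with the last letter of $w$, which is not $j$. If $w=1$, then $gw=g$ is $1$ or ends with $p$ or $q$, while $j\notin\{p,q\}$. In either case $gw$ does not end with $j$; but $\varphi_\kappa wj$ does, a contradiction.

**Step 4: $w=1$ and $j\in\{p,q\}$.** If $j=p$, then $D(y_0,x')=\varphi_0=p$ and $D(y_5,x')=\varphi_5=p$. Both end with $j$, so $x'$ is the top of $Q$ for $y_0$ and for $y_5$. Hence $D(y_0,x)=D(y_5,x)=1$, and $f(y_0)=x'=f(y_5)$ by Lemma 5, contradicting (a). If $j=q$, then $D(y_3,x')=\varphi_3=q$ and $D(y_8,x')=\varphi_8=q$, so $D(y_3,x)=D(y_8,x)=1$ and $f(y_3)=x'=f(y_8)$, contradicting (b).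

Since $w=1$ does not end with $j$, Steps 2, 3 and 4 cover all possibilities. $\square$

## 7. The twin building and the failure of Conjecture C

**Step 1: a start with $\Omega=\emptyset$.** Choose $x_*\in X_-$ and put $D(y_0,x_*)=1$. This is a partial codistance on $\{y_0\}\times\{x_*\}$, since neither set contains a panel. Add $P_1,\dots,P_8$ successively by the mirrored Lemmas 5 and 6 with $E=\{x_*\}$. This gives a partial codistance on $C_0\times\{x_*\}$ with $D(y_0,x_*)=1$. For $w\in W'$ the word $\varphi_0w=pw$ is reduced and so $\neq1$. Hence $x_*\notin\Omega$, and $\Omega=\emptyset$.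

**Step 2: extend over $X_-$.** Let $E_0=\{x_*\}$, and let $E_{n+1}$ be the union of $E_n$ and all panels meeting $E_n$ in exactly one chamber. Each $E_n$ is a full subtree. A panel that meets $E_n$ is contained in $E_n$ or meets it in exactly one chamber; so every panel meeting $E_n$ is contained in $E_{n+1}$, and $\bigcup E_n=X_-$ by connectedness. Apply Lemma 7 to all new panels simultaneously; whether a new chamber lies in $\Omega$ depends only on the panel that brought it in. So $D$ extends to $C_0\times E_n$ for all $n$ with $\Omega=\emptyset$, and hence to $C_0\times X_-$ with $\Omega=\emptyset$.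

**Step 3: extend over $X_+$.** Let $C_{n+1}$ be the union of $C_n$ and all panels meeting $C_n$ in exactly one chamber. By the mirrored Lemmas 5 and 6 with $E=X_-$, extend $D$ from $C_n\times X_-$ to $C_{n+1}\times X_-$ for all $n$. The values on $C_0\times X_-$ do not change. In the limit $D$ is defined on $X_+\times X_-$. Every panel of $X_+$ lies in some $C_n$ and every panel of $X_-$ in some $E_n$, so (L) and (R) hold. By Lemma 1 we have a twin building of type $(W,I)$. Its $i$-panels have $N_i\ge3$ chambers, so it is thick.

**Step 4: a pair in $f_v$ that is not in $r_\tau\circ r_u$.** We have $(y_0,y_8)\in f_v$. If $(y_0,y_8)\in r_\tau\circ r_u$, then by (2) some $x\in X_-$ has $D(y_0,x)=\tau^{-1}=prq$ and $D(y_8,x)=u=qrq$. By Lemma 4, $D(y_k,x)=\varphi_k\,rq$ for all $k$. Since $rq\in W'$, this gives $x\in\Omega=\emptyset$, a contradiction. So $f_v\not\subseteq r_\tau\circ r_u$.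

**Step 5: the intersection is not empty.** By Lemma 3, $f_v\cap(r_\tau\circ r_u)\neq\emptyset$. This proves Theorem A, and Conjecture C is false. $\square$
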